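\title{Treespan Is $W[t]$-Hard for Every $t$}

\begin{abstract}
The treespan of a graph $G$ is the least $k$ such that $G$ has a rooted tree decomposition in which every bag introduces at most one new vertex and every vertex lies in at most $k$ bags. When the decomposition tree is required to be a path rooted at an end, this is bandwidth plus one. We prove that deciding whether the treespan is at most $k$ is $W[1]$-hard with parameter $k$, by a polynomial-time reduction from Multicolored Clique with $\ell$ colors to Treespan with $k=4\ell+11$. The reduction builds graphs from parallel ``strands'' in which every cut is almost full. This forces the decomposition tree to be a path, and the relative drift of the strands along the path simulates counters that can only increase. The same construction gives XNLP-hardness, hence $W[t]$-hardness for every $t\ge 1$, and excludes algorithms with running time $f(k)\,n^{o(k)}$ under the Exponential Time Hypothesis. We complement this by an algorithm with running time $k^{O(k^2)}n^{k+O(1)}$.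
\end{abstract}

\section{The problem and the results}

All graphs are finite, simple and nonempty. A \emph{tree decomposition} of a graph $G=(V,E)$ is a pair $(T,\{X_i\}_{i\in V(T)})$, where $T$ is a tree and each \emph{bag} $X_i$ is a subset of $V$, such that every vertex lies in some bag, both ends of every edge lie together in some bag, and for each vertex $v$ the nodes whose bags contain $v$ induce a connected subtree of $T$. The decomposition is \emph{ordered} if $T$ is rooted, the root bag contains exactly one vertex, and every non-root node $i$ with parent $j$ satisfies $|X_i\setminus X_j|\le 1$. The \emph{span} of a vertex is the number of bags containing it. The \emph{treespan} of $G$, a notion of Fomin, Heggernes and Telle \cite{FHT}, is the minimum, over all ordered tree decompositions of $G$, of the maximum span of a vertex.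

One may read an ordered decomposition as a process that meets the vertices one at a time and must remember each vertex until its last neighbor has appeared; the span is the time for which the vertex is remembered. If $T$ is a path rooted at an end, the vertices come in a linear order. A vertex $v$ with a later neighbor then needs a span of at least one plus the distance from $v$ to its last neighbor in that order, every other vertex needs a span of one, and this is enough. The best value is the bandwidth plus one. In a tree, time may branch. A vertex that is needed in several branches is remembered in each of them and pays for all of them together.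

The parameterized problem \emph{$p$-Treespan} takes a graph $G$ and an integer $k$ and asks whether $G$ has treespan at most $k$; the parameter is $k$. It is solvable in polynomial time for every fixed $k$. The analogous problem for bandwidth is $W[t]$-hard for every $t\ge 1$ (Bodlaender, Fellows and Hallett \cite{BFH}). Open Problem~6 of \cite{CT} asks whether $p$-Treespan is $W[t]$-hard for some $t\ge 1$ or fixed-parameter tractable, that is, solvable in time $f(k)\cdot n^{O(1)}$ for a computable function $f$. We prove hardness. In the running times below, $n$ is the number of vertices of $G$.

\begin{theorem}\label{thm:A}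
There is a polynomial-time reduction from Multicolored Clique with $\ell$ colors to Treespan with $k=4\ell+11$. Hence $p$-Treespan is $W[1]$-hard, and it has no fixed-parameter tractable algorithm unless $\mathrm{FPT}=W[1]$.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] $p$-Treespan is XNLP-hard, hence $W[t]$-hard for all $t\ge 1$.
\item[(2)] Under the Exponential Time Hypothesis (ETH), $p$-Treespan has no algorithm with running time $f(k)\,n^{o(k)}$.
\item[(3)] $p$-Treespan is solvable in time $k^{O(k^2)}n^{k+O(1)}$. So the exponent $\Theta(k)$ of $n$ is optimal under ETH.
\end{enumerate}
\end{theorem}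

Bandwidth suggests this answer, but its hardness does not transfer by itself, because branching can help a great deal: complete binary trees have treespan at most $3$ and unbounded bandwidth (Example~\ref{ex:binary}). The work therefore has two parts. We need graphs for which an optimal tree \emph{cannot} branch, and these graphs must leave just enough freedom in the linear order to encode a hard problem. Both parts are served by one design. The graph consists of $\ell+2$ long parallel strands, each containing four disjoint paths from one end of the graph to the other. A cut between the two ends meets every strand in at least four vertices, so at least $4(\ell+2)=k-3$ of the at most $k$ places in a bag between the ends are taken. A side branch would have to carry a piece of some strand that is attached to the rest on both its left and its right, which costs eight places for that strand instead of four, and there is no room for this. What remains is a linear order with two spare slots in each period of $k-1$ slots. A strand that takes spare slots moves ahead of the others and can never fall back; its lead is the value of a counter.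

Section~\ref{sec:trees} replaces decompositions by trees on the vertex set. Section~\ref{sec:mcc} introduces the counter problem, and Section~\ref{sec:warm} shows the mechanism by hand on two counters and one check. Sections~\ref{sec:constr}--\ref{sec:compl} contain the construction and its proof, Section~\ref{sec:hard} the hardness results, and Section~\ref{sec:alg} the algorithm.

We recall the notions of complexity that we use. A parameterized reduction maps an instance with parameter $k$ to an equivalent instance whose parameter is bounded by a function of $k$, in time $f(k)$ times a polynomial in the input size. A problem is $W[1]$-hard if some $W[1]$-hard problem reduces to it in this way. In Multicolored Clique we are given a graph whose vertices are partitioned into $\ell$ classes, and we ask for a clique with one vertex in each class; with parameter $\ell$ it is $W[1]$-hard \cite{P,FHRV}. XNLP is the class of parameterized problems solvable nondeterministically in time $f(k)n^{O(1)}$ and space $f(k)\log n$; our reductions for XNLP-hardness are computable in logarithmic space. ETH is the hypothesis that 3-SAT with $n$ variables has no $2^{o(n)}$-time algorithm.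

\section{Trees on the vertex set}\label{sec:trees}

In a rooted tree $T$, ``below $j$'' means ``a proper descendant of $j$''. We write $T_c$ for the set of nodes of the subtree at $c$, and $\mathrm{anc}[j]$ for the set of ancestors of $j$ including $j$. Two nodes are \emph{comparable} if they are equal or one is an ancestor of the other.

\begin{definition}
Let $G=(V,E)$ be a graph. A rooted tree $T$ with node set $V$ is \emph{admissible} for $G$ if the two ends of every edge of $G$ are comparable in $T$. For $v\in V$ let $\mathrm{span}_T(v)$ consist of $v$ and of all nodes on the $T$-paths from $v$ to those neighbors of $v$ that are descendants of $v$. For $w\in V$ let $X_w=\{v: w\in \mathrm{span}_T(v)\}$.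
\end{definition}

We write $\mathrm{span}(v)$ when $T$ is clear from the context.

\begin{lemma}\label{lem:reform}
The treespan of $G$ is at most $k$ if and only if $G$ has an admissible tree $T$ with $|\mathrm{span}_T(v)|\le k$ for all $v$.
\end{lemma}

\begin{proof}
Let $T$ be such a tree. The bags $X_w$ on $T$ form a tree decomposition: $v$ occurs exactly at the nodes of the connected set $\mathrm{span}_T(v)$, which contains $v$, and if $u$ is a neighbor and a descendant of $v$, then $u,v\in X_u$. If $v\in X_w$ and $v\ne w$, then $w$ lies on a downward path from $v$ contained in $\mathrm{span}_T(v)$, and this path contains the parent of $w$. Hence no vertex other than $w$ is new in $X_w$, and the root bag contains only the root. The decomposition is ordered, and the span of $v$ is $|\mathrm{span}_T(v)|\le k$.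

Conversely, consider an ordered tree decomposition with all spans at most $k$, and let $\mathrm{top}(v)$ be the highest node whose bag contains $v$. A non-root node $i$ with parent $j$ is the top of at most one vertex, since such a vertex lies in $X_i\setminus X_j$; the root is the top of exactly one vertex. So the tops are distinct, one of them is the root, and ancestry of tops defines a rooted tree $T$ on $V$. If $uv$ is an edge and $u,v$ share the bag of node $i$, then both tops are in $\mathrm{anc}[i]$, hence comparable; so $T$ is admissible. If here $\mathrm{top}(v)$ is above $\mathrm{top}(u)$, then all bags from $\mathrm{top}(v)$ down to $i$ contain $v$, and these include all bags on the way to $\mathrm{top}(u)$. Therefore $v$ lies in the bag of $\mathrm{top}(w)$ for every $w\in\mathrm{span}_T(v)$. As tops are distinct, $|\mathrm{span}_T(v)|\le k$.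
\end{proof}

Every path on $V$, rooted at an end, is admissible. For such a path, the spans have size at most $k$ if and only if any two adjacent vertices are at distance at most $k-1$ on the path. This is the relation to bandwidth, and it gives one inequality: treespan is at most bandwidth plus one.

\begin{example}\label{ex:binary}
In the complete graph $K_m$ all vertices are comparable, so an admissible tree is a path rooted at an end, and its root has span $m$; the treespan of $K_m$ is $m$. Let now $G$ be the complete binary tree of height $h\ge1$. It is admissible for itself, with $|\mathrm{span}(v)|=1+(\text{number of children of }v)\le 3$. In a linear order of its $2^{h+1}-1$ vertices, the first and the last vertex are joined by a path with at most $2h$ edges, so some edge has length at least $(2^{h+1}-2)/(2h)$. Thus the treespan is at most $3$ while the bandwidth is unbounded.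
\end{example}

The next lemma collects what small spans imply locally.

\begin{lemma}\label{lem:local}
Let $T$ be admissible for $G$ with all spans of size at most $k$, and let $j$ be a node.
\begin{enumerate}
\item[(a)] If $u\in\mathrm{anc}[j]$ has a neighbor below $j$, then $u\in X_j$. If $u\in\mathrm{anc}[j]$ is at distance $d$ from $j$, then $\mathrm{span}(u)$ contains at most $\max(0,k-1-d)$ nodes below $j$.
\item[(b)] $|X_j|\le k$.
\item[(c)] If $c$ is a child of $j$, then every vertex outside $T_c$ that is adjacent to a vertex of $T_c$ belongs to $\mathrm{anc}[j]$, and hence to $X_j$.
\end{enumerate}
\end{lemma}

\begin{proof}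
(a) The path from $u$ to a neighbor below $j$ passes through $j$. If $\mathrm{span}(u)$ contains a node below $j$, it contains the $d+1$ nodes from $u$ to $j$, so at most $k-1-d$ others.

(b) A member $u$ of $X_j$ is in $\mathrm{anc}[j]$, and its span contains the path from $u$ to $j$, so its distance to $j$ is at most $k-1$; distinct members have distinct distances.

(c) Let $x\notin T_c$ be adjacent to $y\in T_c$. Then $x$ is comparable to $y$ but is not a descendant of $y$, since those are in $T_c$. So $x$ is an ancestor of $y$ outside $T_c$, that is, $x\in\mathrm{anc}[j]$. As $y$ is below $j$, (a) gives $x\in X_j$.
\end{proof}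

\section{Counters that only increase}\label{sec:mcc}

We reduce from the following problem.

\begin{definition}
An instance of \emph{Monotone Counter Checking} (MCC) consists of integers $\ell\ge 2$ and $n\ge1$, the latter in unary, and of checks $(\alpha_\tau,u_\tau,\beta_\tau,v_\tau)$ for $\tau=1,\dots,r$, where $r\ge1$, $\alpha_\tau\ne\beta_\tau$ are in $\{1,\dots,\ell\}$ and $u_\tau,v_\tau\in\{0,\dots,n\}$. The question is whether there are values $c_i(\tau)\in\{0,\dots,n\}$, for $1\le i\le\ell$ and $1\le\tau\le r$, nondecreasing in $\tau$ for each $i$, such that for no $\tau$ both $c_{\alpha_\tau}(\tau)=u_\tau$ and $c_{\beta_\tau}(\tau)=v_\tau$. The parameter is $\ell$.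
\end{definition}

A check forbids one pair of values of two counters at one moment. If the counters were constant, the checks would express any binary constraints, for instance those of a clique. Monotone counters are nearly constant: a bounded total increase cannot touch each of many repetitions.

\begin{lemma}\label{lem:mcc}
There is a polynomial-time reduction from Multicolored Clique with $\ell\ge2$ classes to MCC that preserves $\ell$, except that it may answer ``yes'' directly. In particular MCC is $W[1]$-hard.
\end{lemma}

\begin{proof}
Pad every class by isolated vertices so that all classes have the same number $n+1\ge 2$ of vertices, labeled $0,\dots,n$. As $\ell\ge2$, isolated vertices are in no multicolored clique. A \emph{round} consists of all checks $(i,u,i',v)$ with $i<i'$ such that vertex $u$ of class $i$ and vertex $v$ of class $i'$ are not adjacent. If there are no such checks, the answer is yes. Otherwise let the list of checks consist of $\ell n+1$ identical rounds. A multicolored clique gives constant counters that pass all checks. Conversely, if all checks are passed, then $\sum_i c_i(\tau)$ is a nondecreasing integer in $[0,\ell n]$, so it cannot increase inside each of the $\ell n+1$ rounds. In some round all counters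 are constant; since they pass all checks of that round, their values form a multicolored clique.
\end{proof}

\section{The mechanism on two counters and one check}\label{sec:warm}

Before the construction we explain it in the smallest case: two counters with values in $\{0,1\}$ and the single check $(1,0,2,0)$, which forbids $c_1=c_2=0$. This section is informal; no later proof depends on it. We consider only linear orders: vertices sit in consecutive \emph{slots}, and every edge must have stretch at most $b$. We also assume here that each strand is laid out in order of position; the proof in Section~\ref{sec:sound} does not.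

\paragraph{Strands.} A \emph{strand} is a long graph on the even integers $0,2,4,\dots$, called \emph{positions}, in which $x$ and $y$ are adjacent when $0<|x-y|\le 8$. The four next vertices $x+2,\dots,x+8$ are neighbors of $x$, so they sit in the $b$ slots after $x$. Once it has begun and as long as it lasts, the strand thus occupies at least four of any $b$ consecutive slots. Take four strands: a \emph{backbone} $0$, the two \emph{counters} $1,2$, and a \emph{filler} $3$. Let $b=4\cdot4+2=18$ and divide the slots into \emph{periods} of $b$ slots. In each period the strands need $16$ slots, and two \emph{spare} slots remain.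

\paragraph{Drift.} Call $8q,8q+2,8q+4,8q+6$ the \emph{block} $q$. A strand with exactly four slots in each period advances one block per period. If it takes a spare slot for an even position, it gets ahead by one even position. It can never lose this lead, since it cannot advance by fewer than four even positions in a later period. The backbone will be too short to get ahead at all; it holds block $\pi$ in period $\pi$ and serves as a clock. A counter that is $s$ blocks ahead, or has \emph{shift} $s$, holds block $\pi+s$ in period $\pi$. We represent the value $c$ by the shift $s=2c+1$, so here $s\in\{1,3\}$. The filler absorbs all spare slots that nobody else wants.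

\paragraph{The check.} Insert into a strand an odd position $8q-1$, an \emph{extra}. If $x$ is a position with $8q-1\in(x,x+8]$, then $x$ has at least five neighbors in $(x,x+8]$, so a strand that has just placed $x$ needs at least five of the next $b$ slots. At a shift of a whole number of blocks, passing the extra costs a spare slot in the period in which block $q$ is held. Let $\pi$ be the period of the check. Insert $8\pi+3$ into the backbone, which then claims one spare slot in period $\pi$. Insert $8\pi-1$, $8\pi+7$, $8\pi+15$ into both counters; these extras precede the blocks $\pi,\pi+1,\pi+2$. A counter with value $0$, that is $s=1$, holds these blocks in periods $\pi-1,\pi,\pi+1$ and claims a spare slot in each of them. A counter with value $1$, that is $s=3$, does so in periods $\pi-3,\pi-2,\pi-1$ and claims nothing in period $\pi$. So there are three claims on the two spare slots of period $\pi$ exactly if $c_1=c_2=0$. Figure~\ref{fig:check} shows the layout for $c_1=0$, $c_2=1$.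

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.6cm,y=0.6cm]
\foreach \row/\per/\fst/\snd in {2/\pi-1/1/2, 1/\pi/1/0, 0/\pi+1/1/3}{
  \fill[gray!25] (2,\row) rectangle (4,\row+1);
  \node[left] at (0,\row+0.5) {\small $\per$};
  \foreach \col/\lab in {0/0,1/0,2/\fst,3/\snd,4/0,5/0,6/1,7/1,8/1,9/1,10/2,11/2,12/2,13/2,14/3,15/3,16/3,17/3}{
    \draw (\col,\row) rectangle (\col+1,\row+1);
    \node at (\col+0.5,\row+0.5) {\small $\lab$};
  }
}
\end{tikzpicture}
\caption{Three consecutive periods of $b=18$ slots around the check $(1,0,2,0)$, read row by row; each cell shows the strand whose vertex sits there ($0$ backbone, $1$ and $2$ counters, $3$ filler). White cells hold even positions, four of each strand in each period. The two gray spare slots hold extras or, where no extra needs them, filler vertices. Counter $1$ has value $0$ and needs a spare slot in all three periods; counter $2$ has value $1$ and needs one in period $\pi-1$ but not in periods $\pi$ and $\pi+1$; the backbone needs one in period $\pi$ only. If counter $2$ also had value $0$, period $\pi$ would need three spare slots.}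
\label{fig:check}
\end{figure}

\paragraph{Why three extras, and why one in the backbone.} A layout need not keep a counter at a shift of a whole number of blocks. If the counter is $\delta$ even positions ahead, we read its value as $\lfloor\delta/8\rfloor$, so that all $\delta\in\{0,\dots,7\}$ must be treated as $0$. Just before period $\pi$ the last even position used is then $p=8\pi+2\delta-2$. Suppose that it is also the last position used. If $p=8\pi-2$, the extra $8\pi-1$ is in $(p,p+8]$; if $8\pi\le p\le 8\pi+6$, the extra $8\pi+7$ is; if $8\pi+8\le p\le8\pi+12$, the extra $8\pi+15$ is. If instead the extra $p+1$ has been used as well, then the next extra $p+9$ is in $(p+1,p+9]$. So three extras at distance $8$ catch every case. The price is that a counter claims spare slots also in periods other than $\pi$, and both counters may do so in the same period, as in period $\pi-1$ of Figure~\ref{fig:check}. This is harmless because there are two spare slots. The backbone's extra singles out period $\pi$ as the one period in which two further claims are too many.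

\paragraph{Why the tree does not branch.} Every cut between the two ends meets each strand in at least four vertices. A bag of size at most $k=b+1=4\cdot4+3$ thus has at most three places left. A branch of the tree that carries a piece of a strand would need the four strand vertices before the piece and the four after it in the bag of the node where it is attached, four more than usual. This is the reason for not having more than two spare slots: $k$ must be smaller than $4\cdot 4+4$.

\section{The construction}\label{sec:constr}

Fix an instance of MCC. Put
\[
S=2n+1,\qquad \Lambda=4\ell S+4S,\qquad \pi_\tau=\tau\Lambda,\qquad J=(r+1)\Lambda,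
\]
\[
A=4(\ell+2),\qquad b=A+2,\qquad k=b+1=A+3=4\ell+11,\qquad F=2J-4\ell S-7r .
\]
Here $S$ is the largest shift, in blocks; $\pi_\tau$ is the period of check $\tau$; $A$ is the number of slots in a period that the $\ell+2$ strands cannot do without; and $F$ is the number of spare slots to be absorbed by the filler. The distance $\Lambda$ between checks lets all counters increase arbitrarily from one check to the next. Note that $S\ge3$ and $F>0$, as $2J=8\ell S(r+1)+8S(r+1)\geq 8\ell S+24(r+1)$.

\paragraph{Strands.} There are strands $i=0,\dots,\ell+1$: strand $0$ is the backbone, $1,\dots,\ell$ are the counters, $\ell+1$ is the filler. A strand is given by a set of integers, its \emph{positions}; its vertices are the pairs $(i,x)$, and $(i,x)$ is adjacent to $(i,y)$ when $0<|x-y|\le8$. The positions are all even integers in $[0,2M_i-2]$, where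
\[
M_0=4(J+2),\qquad M_i=4(J+2+S)\ \ (1\le i\le\ell),\qquad M_{\ell+1}=4(J+2)+F,
\]
and, for each check $\tau$, the following odd positions, called \emph{extras} of check $\tau$:
\begin{itemize}
\item $8\pi_\tau+3$ in the backbone;
\item $8(\pi_\tau+2u_\tau+h)-1$ for $h=0,1,2$ in strand $\alpha_\tau$;
\item $8(\pi_\tau+2v_\tau+h)-1$ for $h=0,1,2$ in strand $\beta_\tau$.
\end{itemize}
As before, \emph{block} $q$ of a strand consists of the positions $8q,8q+2,8q+4,8q+6$. The counter extras of check $\tau$ are of the form $8q-1$ with $\tau\Lambda\le q\le\tau\Lambda+S+1$. Since $\Lambda>S+3$, extras of different checks in the same strand are more than $8$ apart. All extras lie in $[8,2M_i-9]$; for the backbone the upper bound is $8J+7$, for counters it is $8(J+1+S)-1$. In particular, the four first and the four last positions of every strand are even.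

\paragraph{End cliques.} Let $Q_L$ consist of the four first vertices (positions $0,2,4,6$) of every strand and of three new vertices $d_L,e_L,e_L'$. Let $Q_R$ consist of the four last vertices (positions $2M_i-8,\dots,2M_i-2$) of every strand and of three new vertices $d_R,e_R,e_R'$. Make $Q_L$ and $Q_R$ cliques. Join $e_L,e_L'$ to $(0,8)$, and join $e_R,e_R'$ to $(0,8J+6)$, the last backbone vertex outside $Q_R$. This is the graph $G$. The cliques are disjoint, $|Q_L|=|Q_R|=A+3=k$, and as there are $7r$ extras,
\begin{equation}\label{eq:N}
N:=|V(G)|=6+\sum_i M_i+7r=6+A(J+2)+4\ell S+F+7r=Jb+2k=(J+2)b+2 .
\end{equation}

\paragraph{Properties.}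
\begin{itemize}
\item[(F1)] \emph{If a strand vertex with position $x$ is not in $Q_R$, then $(x,x+8]$ contains exactly four even positions of the strand. If it is not in $Q_L$, then $[x-8,x)$ contains exactly four.} In the first case $x\le 2M_i-9$, in the second $x\ge8$; so the four even integers in the interval are positions.
\item[(F2)] \emph{Each strand contains four disjoint paths from $Q_L$ to $Q_R$; together there are $A$ disjoint $Q_L$--$Q_R$ paths.} The even positions in one residue class modulo $8$ form a path, which starts at one of the four first vertices and ends at one of the four last.
\item[(F3)] \emph{For $Q\in\{Q_L,Q_R\}$ the graph $G-Q$ is 2-edge-connected}, that is, connected even after the removal of any one edge. Consecutive positions of a strand differ by at most $2$, so any three consecutive vertices form a triangle. Each strand without its four first (or last) vertices has a spanning chain of triangles, any two consecutive ones sharing an edge, so it is 2-edge-connected. It meets the other end clique, which is 2-edge-connected too, and these parts together contain all vertices of $G-Q$.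
\item[(F4)] \emph{$d_L$ is the only vertex of $Q_L$ all of whose neighbors are in $Q_L$, and $d_R$ is the only vertex of $Q_R$ all of whose neighbors are in $Q_R$.} The four first vertices of a strand are adjacent to position $8$, the four last ones to position $2M_i-10$, and $e_L,e_L',e_R,e_R'$ have neighbors outside by definition.
\item[(F5)] \emph{Vertices outside $Q_L\cup Q_R$ are strand vertices, and two of them in different strands are not adjacent.}
\end{itemize}

\section{The tree must be a path}\label{sec:rigid}

\begin{proposition}\label{prop:rigid}
Let $T$ be admissible for $G$ with all spans of size at most $k$. Then $T$ is a path rooted at an end, one of $Q_L,Q_R$ is the set of its first $k$ nodes, and the other is the set of its last $k$ nodes.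
\end{proposition}

The proof has three steps. An end clique has size $k$, the largest possible, and this already makes it a contiguous piece of a root-to-leaf path such that the vertices below its lowest node are either all the other vertices of $G$ or none. The second step excludes that nothing is below either clique, in which case the strands would be folded over a node in the middle. The third step excludes side branches. Throughout, $T$ is as in Proposition~\ref{prop:rigid}.

\begin{lemma}\label{lem:clique}
Let $Q\in\{Q_L,Q_R\}$. The vertices of $Q$ can be named $q_1,\dots,q_k$ such that $q_{s+1}$ is a child of $q_s$ for $1\le s<k$. Moreover $\mathrm{span}(q_1)=Q$ and $X_{q_k}=Q$. The set $U_Q$ of all vertices below $q_k$ is either empty or equal to $V\setminus Q$.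
\end{lemma}

\begin{proof}
The vertices of the clique $Q$ are pairwise comparable; let $q_1,\dots,q_k$ be their order from top to bottom. Since $q_1$ and $q_k$ are adjacent, the path from $q_1$ to $q_k$ lies in $\mathrm{span}(q_1)$. It contains the $k$ vertices of $Q$, and $|\mathrm{span}(q_1)|\le k$. So the path, $\mathrm{span}(q_1)$ and $Q$ have the same vertices. All vertices of $Q$ other than $q_k$ are adjacent to $q_k$, so $Q\subseteq X_{q_k}$, with equality by Lemma~\ref{lem:local}(b). By Lemma~\ref{lem:local}(c), applied to the children of $q_k$, all neighbors of $U_Q$ outside $U_Q$ are in $X_{q_k}=Q$. As $G-Q$ is connected by (F3), $U_Q$ is $\emptyset$ or $V\setminus Q$.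
\end{proof}

\begin{lemma}\label{lem:fold}
The sets $U_{Q_L}$ and $U_{Q_R}$ are not both empty.
\end{lemma}

\begin{proof}
Suppose both are empty. Then the lowest vertices of the two cliques are two distinct leaves. Let $j$ be their lowest common ancestor; it is neither of them. At most one of the two disjoint cliques contains $j$; name them $Q,Q'$ so that $j\notin Q'$, and let $q_1,\dots,q_k$ and $q_1',\dots,q_k'$ be as in Lemma~\ref{lem:clique}. The vertices $q'_1,\dots,q'_k$ are consecutive on the path from the root to $q_k'$, and $q'_k$ is below $j\notin Q'$, so all of $Q'$ is below $j$. Let
\[
j=y_0,y_1,\dots,y_m=q_k\qquad\text{and}\qquad j=z_0,z_1,\dots,z_{m'}=q_k'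
\]
be the paths from $j$ to $q_k$ and $q'_k$. Then $m\ge1$ and $m'\ge k$.

\smallskip
\emph{Folding is too expensive: $m\le 2$.} Both branches are crossed by the $A$ disjoint $Q$--$Q'$ paths of (F2), and the vertices of $\mathrm{anc}[j]$ have to pay for this. For $0\le s<m$ let $C_s$ be the set of vertices of $\mathrm{anc}[y_s]$ with a neighbor in $T_{y_{s+1}}$. Consider one of the $A$ paths, starting at $q\in Q$. If $q\in\mathrm{anc}[y_s]$, then $q\in C_s$, because $q\ne q_k$ is adjacent to $q_k\in T_{y_{s+1}}$. Otherwise $q\in T_{y_{s+1}}$, as $Q$ lies on the path from the root to $q_k$. The end of the path in $Q'$ is not in $T_{y_{s+1}}$, since $Q'\subseteq T_{z_1}$ and $z_1\ne y_1$. So the path has a first vertex outside $T_{y_{s+1}}$, which is in $C_s$ by Lemma~\ref{lem:local}(c). Hence $|C_s|\ge A$. Only $s$ vertices of $\mathrm{anc}[y_s]$ are not in $\mathrm{anc}[j]$, so at least $A-s$ vertices of $\mathrm{anc}[j]$ are in $C_s$, and these have $y_{s+1}$ in their span.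

The same argument with the roles of the two branches exchanged shows that, for $0\le s<m'$, at least $A-s$ vertices of $\mathrm{anc}[j]$ have $z_{s+1}$ in their span: a path starting in $q'\in Q'$ has $q'\in\mathrm{anc}[z_s]$ or $q'\in T_{z_{s+1}}$, and its other end in $Q$ is outside $T_{z_1}$, since $Q$ is on the path from the root to $q_k$.

On the other hand, by Lemma~\ref{lem:local}(a) the number of pairs consisting of a vertex $u\in\mathrm{anc}[j]$ and a node below $j$ in $\mathrm{span}(u)$ is at most $\sum_{d=0}^{k-1}(k-1-d)=\frac{(A+3)(A+2)}2$. If $m\ge3$, then counting only the nodes $z_1,\dots,z_A$ (which exist as $m'\ge k>A$) and $y_1,y_2,y_3$ gives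
\[
\frac{A(A+1)}2+A+(A-1)+(A-2)\le\frac{(A+3)(A+2)}2 ,
\]
that is, $A\le6$. But $A\ge16$. So $m\le2$.

\smallskip
\emph{Folding near the end of $Q$ is impossible.} Since $m\le2<k$, we have $j=q_{k-m}\in Q$. As $q_k$ is a leaf, each of its neighbors is an ancestor with $q_k$ in its span, hence lies in $X_{q_k}=Q$. By (F4), $q_k$ is the only vertex of $Q$ without neighbors outside $Q$, so $q_1$ has a neighbor $w\notin Q$. As $\mathrm{span}(q_1)=Q$, the vertex $w$ is not a descendant of $q_1$; it is an ancestor of $q_1$.

Let $R=V\setminus Q$ and let $Z$ be the set of vertices of $R$ below $j$. Then $Q'\subseteq Z$ and $w\in R\setminus Z$, so both $Z$ and $R\setminus Z$ are nonempty. Let $yz$ be an edge with $y\in R\setminus Z$ and $z\in Z$. If $y$ were a descendant of $z$, it would be below $j$ and in $Z$; so $y$ is an ancestor of $z$. Since $j$ is an ancestor of $z$ too and $y$ is not below $j$, we have $y\in\mathrm{anc}[j]\setminus Q$. Hence $y$ is above $q_1$, at distance $d\ge k-m$ from $j=q_{k-m}$. By Lemma~\ref{lem:local}(a), $\mathrm{span}(y)$ contains at most $\max(0,k-1-d)\le m-1\le1$ nodes below $j$, and it contains $z$. So $m=2$, $d=k-2$, $y$ is the parent of $q_1$, and $z$ is the only node below $j$ in $\mathrm{span}(y)$. Thus at most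 one edge of $G[R]=G-Q$ joins $Z$ to $R\setminus Z$, which contradicts (F3).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
By Lemmas~\ref{lem:clique} and \ref{lem:fold} we can name the cliques $Q,Q'$ so that $U_Q=V\setminus Q$. All vertices outside $Q$ are below $q_k$, so $q_1$ is the root, $Q$ is the set of the top $k$ nodes, and each of $q_1,\dots,q_{k-1}$ has exactly one child. The root $q_1\notin Q'$ is below nothing, so $U_{Q'}\ne V\setminus Q'$; hence $U_{Q'}=\emptyset$ and $q_k'$ is a leaf. Let $M$ be the set of nodes on the path from the root to $q'_k$. It contains $Q$ as its first and $Q'$ as its last $k$ nodes. We show that $T$ has no other nodes.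

Suppose some $j\in M$ has a child $c\notin M$. Then $j\neq q_k'$, and $j$ is $q_k$ or below $q_k$. Let $c_M$ be the child of $j$ in $M$. We count $X_j$ strand by strand.

Let $C$ be the vertex set of a component of $G[T_c]$. As $T_c$ is disjoint from $M\supseteq Q\cup Q'$, (F5) shows that $C$ lies in one strand $i$. By (F1), applied to the smallest and to the largest position in $C$, there are four vertices of strand $i$ with smaller and four with larger positions than all of $C$ that are adjacent to vertices of $C$. As $C$ is a component of $G[T_c]$, they are not in $T_c$, so by Lemma~\ref{lem:local}(c) they are in $X_j$. Thus $X_j$ contains at least eight vertices of strand $i$.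

Now let $i'\ne i$ be another strand, and consider its four disjoint $Q$--$Q'$ paths. Each starts in $Q\subseteq\mathrm{anc}[j]$ and ends in $Q'\subseteq M$. If its end is in $\mathrm{anc}[j]$, this end is adjacent to $q_k'$, which is below $j$, so it is in $X_j$ by Lemma~\ref{lem:local}(a). Otherwise its end is in $T_{c_M}$, and the vertex just before the path first enters $T_{c_M}$ is in $X_j$ by Lemma~\ref{lem:local}(c). So $X_j$ contains at least four vertices of strand $i'$.

Altogether $|X_j|\ge 8+4(\ell+1)=A+4>k$, which contradicts Lemma~\ref{lem:local}(b).
\end{proof}

\section{From a layout to counters}\label{sec:sound}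

Number $(J+2)b+2$ \emph{slots} by $-1,0,\dots,(J+2)b$; by \eqref{eq:N} there are as many slots as vertices. \emph{Period} $\pi\in\{0,\dots,J+1\}$ consists of the slots $\pi b+\rho$ with \emph{residue} $\rho\in\{0,\dots,b-1\}$. So slot $-1$ precedes period $0$ and slot $(J+2)b$ follows period $J+1$. A \emph{layout} is a bijection $\lambda$ from $V(G)$ to the slots such that $|\lambda(u)-\lambda(v)|\le b$ for every edge $uv$.

\begin{proposition}\label{prop:sound}
If the treespan of $G$ is at most $k$, then the MCC instance is a yes-instance.
\end{proposition}

The rest of this section is the proof. By Lemma~\ref{lem:reform} there is an admissible tree with spans of size at most $k$; by Proposition~\ref{prop:rigid} it is a path with $Q_L$ at one end and $Q_R$ at the other. Number its nodes consecutively by the slots, beginning at the end with $Q_L$. The upper end of an edge has the whole path to the lower end in its span, so the two are at distance at most $k-1=b$; we have a layout. In it $Q_L$ occupies the first $k=b+1$ slots $-1,\dots,b-1$, and $Q_R$ occupies the last $b+1$ slots, from $(J+1)b$ on. Periods $1,\dots,J$ therefore contain only strand vertices.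

For a strand $i$ let $p_1<p_2<\dots<p_{N_i}$ be its positions, where the index $i$ of $p$ is suppressed. For $0\le\pi\le J$ let $n_i(\pi)$ be the number of its vertices in slots smaller than $(\pi+1)b$, and for $1\le\pi\le J$ let $a_i(\pi)=n_i(\pi)-n_i(\pi-1)$, the number of its vertices in period $\pi$. Then
\begin{equation}\label{eq:period}
\sum_{i=0}^{\ell+1}a_i(\pi)=b=4(\ell+2)+2\qquad(1\le\pi\le J).
\end{equation}
Since $Q_L$ comes first and $Q_R$ last, $n_i(0)=4$ and $n_i(J)=N_i-4$. A layout may list a strand out of order. The next lemma says that for counting purposes it may be treated as if it were in order: a strand of which $x$ vertices have been placed before a period must place, within this period, at least as many vertices as there are neighbors to the right of its $x$-th position.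

\begin{lemma}\label{lem:advance}
Let $0\le i\le\ell+1$, $1\le\pi\le J$ and $x=n_i(\pi-1)$. Let $\rho$ be the largest index with $p_\rho\le p_x+8$. Then $n_i(\pi)\ge\rho$. Equivalently, $a_i(\pi)$ is at least the number of positions of strand $i$ in $(p_x,p_x+8]$.
\end{lemma}

\begin{proof}
For every strand let $P$, $\Sigma$, $Z$ be the sets of its vertices in slots before, in, and after period $\pi$. Slots of $P$ and $Z$ differ by more than $b$, so there are no edges between $P$ and $Z$. Go through the strand in order of position. Its first vertex is in $P$ and its last in $Z$. Call a pair consisting of a member of $P$ and a member of $Z$, in either order, with only members of $\Sigma$ between them an \emph{alternation}; the number of alternations is odd. The two members of an alternation are not adjacent, so their positions differ by more than $8$, and at least four even positions lie strictly between them, all in $\Sigma$. Hence $|\Sigma|\ge4$ for every strand. By \eqref{eq:period}, no strand has $|\Sigma|>6$, so three alternations, which need $|\Sigma|\ge12$, are impossible. In every strand there is exactly one alternation, and every member of $P$ precedes every member of $Z$.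

Now consider strand $i$ and suppose $n_i(\pi)<\rho$. As $|P|=x$, the largest index in $P$ is at least $x$. As $|P\cup\Sigma|=n_i(\pi)$, the smallest index in $Z$ is at most $n_i(\pi)+1\le\rho$. The former is smaller than the latter, so both are in $[x,\rho]$, and the two vertices are adjacent, a contradiction. The second formulation follows as $a_i(\pi)=n_i(\pi)-x$ and $(p_x,p_x+8]$ contains $\rho-x$ positions.
\end{proof}

Let $g_i(\pi)$ be the number of even positions among $p_1,\dots,p_{n_i(\pi)}$. In Lemma~\ref{lem:advance} we have $x\le n_i(J)=N_i-4$, so $p_x$ is not one of the last four positions, and by (F1) the interval $(p_x,p_x+8]$ contains exactly four even positions. The lemma gives, for $1\le\pi\le J$ and $x=n_i(\pi-1)$,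
\begin{align}
g_i(\pi)&\ge g_i(\pi-1)+4,\label{eq:g}\\
a_i(\pi)&\ge 4+\bigl(\text{number of extras of strand }i\text{ in }(p_x,p_x+8]\bigr).\label{eq:a}
\end{align}
Define the \emph{drift} $\delta_i(\pi)=g_i(\pi)-4(\pi+1)$ for $0\le\pi\le J$. By \eqref{eq:g} it is nondecreasing in $\pi$. The four first and the four last positions are even, so $g_i(0)=4$ and $g_i(J)=M_i-4$. Hence $\delta_i(0)=0$ and $\delta_i(J)=M_i-4(J+2)$, which is $0$ for the backbone and $4S$ for a counter.

\paragraph{Backbone.} Its drift is always $0$, so $g_0(\pi-1)=4\pi$, and the last even position counted is $8\pi-2$. Backbone extras are congruent to $3$ modulo $8$, so $8\pi-1$ is not a position, and $p_x=8\pi-2$ for $x=n_0(\pi-1)$. If $\pi=\pi_\tau$, the extra $8\pi+3$ is in $(p_x,p_x+8]$, and \eqref{eq:a} gives $a_0(\pi_\tau)\ge5$.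

\paragraph{Counters.} For $1\le i\le\ell$ put $c_i(\tau)=\lfloor\delta_i(\pi_\tau-1)/8\rfloor$. This is nondecreasing in $\tau$. Since $0\le\delta_i\le 4S=8n+4$, it is in $\{0,\dots,n\}$. Suppose $c_i(\tau)=u$, where $(i,u)$ is $(\alpha_\tau,u_\tau)$ or $(\beta_\tau,v_\tau)$. Write $\pi=\pi_\tau$, $x=n_i(\pi-1)$, $\delta=\delta_i(\pi-1)$ and $g=g_i(\pi-1)=4\pi+\delta$, so $8u\le\delta\le8u+7$. The $g$-th even position is $2g-2$, hence $p_x\in\{2g-2,2g-1\}$. With $w=8\pi+16u$ this gives
\[
w-2\le p_x\le w+13 .
\]
The extras of check $\tau$ in strand $i$ are $8(\pi+2u+h)-1$, that is, $w-1$, $w+7$ and $w+15$. One of them is in $(p_x,p_x+8]$: it is $w-1$ if $p_x=w-2$; it is $w+7$ if $w-1\le p_x\le w+6$; and it is $w+15$ if $w+7\le p_x\le w+13$. By \eqref{eq:a}, $a_i(\pi_\tau)\ge5$.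

\paragraph{Conclusion.} If both counters of check $\tau$ had their forbidden values, then $a_i(\pi_\tau)\ge5$ for the three strands $0,\alpha_\tau,\beta_\tau$, and $a_i(\pi_\tau)\ge4$ for all others. The sum would be at least $4(\ell+2)+3=b+1$, contradicting \eqref{eq:period}. So the values $c_i(\tau)$ solve the MCC instance, and Proposition~\ref{prop:sound} is proved.

\section{From counters to a layout}\label{sec:compl}

\begin{proposition}\label{prop:compl}
If the MCC instance is a yes-instance, then the treespan of $G$ is at most $k$.
\end{proposition}

It suffices to give a layout, since the corresponding path is an admissible tree with spans of size at most $b+1=k$. Let $c_i(\tau)$ be a solution. The plan is that of Section~\ref{sec:warm}: each strand gets four fixed residues in every period, and residues $2$ and $3$ are the spare slots. Near a check, a counter is at a constant shift and uses spare slots only for its extras. Between checks it may move to its next shift.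

\paragraph{Residues and zones.} Let $B_0=\{0,1,4,5\}$ and $B_i=\{4i+2,4i+3,4i+4,4i+5\}$ for $1\le i\le\ell+1$. These sets and $\{2,3\}$ partition $\{0,\dots,b-1\}$. For $0\le\tau\le r$ let the \emph{drift zone} be the set of periods
\[
D_\tau=[\tau\Lambda+2S,\ (\tau+1)\Lambda-2S-1],\qquad |D_\tau|=\Lambda-4S=4\ell S .
\]
The other periods form the \emph{reading zones} $R_0=[0,2S-1]$, $R_\tau=[\tau\Lambda-2S,\tau\Lambda+2S-1]$ for $1\le\tau\le r$, and $R_{r+1}=[(r+1)\Lambda-2S,J+1]$. The order of the zones is $R_0,D_0,R_1,D_1,\dots,D_r,R_{r+1}$. For each counter $i$ let
\[
s_i^0=0,\qquad s_i^\tau=2c_i(\tau)+1\ \ (1\le\tau\le r),\qquad s_i^{r+1}=S ;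
\]
this is the shift in zone $R_\tau$. It is nondecreasing in $\tau$ and at most $S$.

\paragraph{Placement.}
\begin{itemize}
\item \emph{New vertices:} $d_L$ in slot $-1$; $e_L,e_L'$ at residues $2,3$ of period $0$; $e_R,e_R'$ at residues $2,3$ of period $J+1$; $d_R$ in slot $(J+2)b$.
\item \emph{Backbone, even positions:} $8q+2g$ with $0\le g\le3$ goes to period $q$, at the residue that is entry $g$ of $(0,1,4,5)$, where entries are numbered from $0$.
\item \emph{Counter strand $i$} gets the following slots, and its vertices are put into them in increasing order of position:
 \begin{enumerate}
 \item[(1)] all slots with residues in $B_i$ in the periods $0,\dots,J+1$;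
 \item[(2)] in each drift zone $D_\tau$, the slot of residue $2$ in $4(s_i^{\tau+1}-s_i^\tau)$ periods, where different counters use different periods (possible because $\sum_i4(s_i^{\tau+1}-s_i^\tau)\le4\ell S=|D_\tau|$);
 \item[(3)] for each extra $8q-1$ of a check $\tau$ in strand $i$, the slot in period $q-s_i^\tau$ of residue $\varepsilon$, where $\varepsilon=2$ if $i=\alpha_\tau$ and $\varepsilon=3$ if $i=\beta_\tau$.
 \end{enumerate}
 The count is right: (1) and (2) give $4(J+2)+4S=M_i$ slots, and (3) gives one slot for each extra.
\item \emph{Backbone extra} $8\pi_\tau+3$: a slot of period $\pi_\tau$ with residue $2$ or $3$ that is not used by (3).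
\item \emph{Filler:} all slots with residues in $B_{\ell+1}$ and all remaining slots of residues $2,3$ in periods $1,\dots,J$, filled in increasing order of position. The count is $4(J+2)+2J-4\ell S-7r=M_{\ell+1}$.
\end{itemize}

\paragraph{No conflicts.} In (3) we have $q\in[\tau\Lambda,\tau\Lambda+S+1]$ and $s_i^\tau\in[1,S]$, so $q-s_i^\tau\in[\tau\Lambda-S,\tau\Lambda+S]$. As $S\ge3$,
\begin{equation}\label{eq:zone}
\text{the periods } q-s_i^\tau \text{ and } q-s_i^\tau-1 \text{ are in } R_\tau .
\end{equation}
So slots of type (3) do not collide with those of type (2) nor with those of other checks. For one check, the two counters use different residues, and the three extras of one counter use different periods. All slots of types (2), (3) and of backbone extras are in periods $1,\dots,J$, as the filler count assumed; and a backbone extra is placed in period $\pi_\tau\in R_\tau$, where there are no slots of type (2).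

It remains to see that a slot is free for the backbone extra of check $\tau$. Strand $\alpha_\tau$ uses period $\pi_\tau$ in (3) if and only if $2u_\tau+h=2c_{\alpha_\tau}(\tau)+1$ for some $h\in\{0,1,2\}$. By parity this means $h=1$ and $c_{\alpha_\tau}(\tau)=u_\tau$. Likewise strand $\beta_\tau$ uses period $\pi_\tau$ if and only if $c_{\beta_\tau}(\tau)=v_\tau$. Since the check is passed, not both happen, and one of the two spare slots of period $\pi_\tau$ is free.

Thus we have a bijection between vertices and slots; call it $\lambda$. The next lemma locates the counter vertices in the reading zones. In the drift zones, the increasing order of placement will be enough.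

\begin{lemma}\label{lem:zone}
Let $1\le i\le\ell$, $0\le\tau\le r+1$, $\pi\in R_\tau$ and $s=s_i^\tau$. The slots with residues in $B_i$ of period $\pi$ hold the positions $8(\pi+s)+0,2,4,6$ of strand $i$, in this order. Every extra of strand $i$ is in its slot from (3).
\end{lemma}

\begin{proof}
Call the four slots with residues in $B_i$ of period $\pi$ the $B_i$-slots of $\pi$. Before them, strand $i$ has $4\pi$ slots of type (1), and $\sum_{\tau'<\tau}4(s_i^{\tau'+1}-s_i^{\tau'})=4s$ slots of type (2), since exactly the drift zones $D_{\tau'}$ with $\tau'<\tau$ precede $R_\tau$. On the other hand, $4(\pi+s)$ even positions of strand $i$ are smaller than $8(\pi+s)$. We claim that an extra is smaller than $8(\pi+s)$ if and only if its slot from (3) is before the $B_i$-slots of $\pi$. Consider an extra $8q-1$ of check $\tau'$.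
\begin{itemize}
\item If $\tau'<\tau$, then $8q-1\le 8((\tau-1)\Lambda+S+1)-1<8(\tau\Lambda-2S)\le8\pi$, because $\Lambda\ge12S$. Its slot is in $R_{\tau'}$, hence earlier.
\item If $\tau'>\tau$, then $8q-1\ge8(\tau+1)\Lambda-1>8(\tau\Lambda+3S-1)\ge8(\pi+s)$, because $\pi\le\tau\Lambda+2S-1$ and $s\le S$. Its slot is in $R_{\tau'}$, hence later.
\item If $\tau'=\tau$, then $8q-1<8(\pi+s)$ if and only if $q-s\le\pi$. This holds if and only if the slot from (3), in period $q-s$ at residue $2$ or $3$, precedes the $B_i$-slots of $\pi$, whose residues are at least $6$.
\end{itemize}
So the number of slots of strand $i$ before the $B_i$-slots of $\pi$ equals the number of its vertices with position smaller than $8(\pi+s)$. The $B_i$-slots of $\pi$ are consecutive and therefore receive the next four positions. These are $8(\pi+s)+0,2,4,6$: they are at most $8(J+1+S)+6=2M_i-2$, and counter extras are congruent to $7$ modulo $8$, so none is in between.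

Now let $8q-1$ be an extra of check $\tau$ and $s=s_i^\tau$. By \eqref{eq:zone} the periods $q-s-1$ and $q-s$ are in $R_\tau$. By the first part, their $B_i$-slots hold the blocks $q-1$ and $q$. Between these two groups of slots, strand $i$ has exactly one slot, the slot from (3) in period $q-s$. It holds the one position between $8q-2$ and $8q$, which is $8q-1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:compl}]
We show that all edges have stretch at most $b$.

\emph{Counter and filler strands, edges $x<y\le x+8$ with no extra in $[x,y]$.} Then $x$ and $y$ are even, and $y$ is at most the fourth vertex of the strand after $x$. If $\lambda(x)+b\le(J+2)b-1$, the $b$ slots after $\lambda(x)$ contain each of the four residues in $B_i$ once, where $i$ is the strand, and these slots belong to the strand. As the strand is placed in increasing order, $\lambda(y)\le\lambda(x)+b$. Otherwise $x$, and hence also $y$, is in period $J+1$, and the stretch is less than $b$. The filler has no extras, so this case covers all filler strand edges.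

\emph{Counter strand $i$, edges $x<y\le x+8$ with an extra $z=8q-1$ in $[x,y]$.} Let $z$ belong to check $\tau$ and let $s=s_i^\tau$. We have $x,y\in[8q-9,8q+7]$. The even positions in this interval form the blocks $q-1$ and $q$. Extras in this interval are within $8$ of $z$, so they belong to check $\tau$ as well. By \eqref{eq:zone} and Lemma~\ref{lem:zone},
\[
\lambda(8q'+2g)=(q'-s)b+4i+2+g\quad(q'\in\{q-1,q\},\ 0\le g\le3),\qquad \lambda(8q'-1)=(q'-s)b+\varepsilon
\]
for all extras $8q'-1$ in the interval, with the same $\varepsilon\in\{2,3\}$ throughout. There are four cases.
\begin{itemize}
\item $x=8q'+2g$ and $y=8q''+2g''$. The stretch is $(q''-q')b+g''-g$. If $q''=q'$ it is at most $3$. If $q''=q'+1$, then $y-x\le8$ gives $g''\le g$, and the stretch is at most $b$.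
\item $x=8q'+2g$ and $y$ is an extra. The only integer congruent to $7$ modulo $8$ in $(x,x+8]$ is $8(q'+1)-1$, so this is $y$. The stretch is $b+\varepsilon-(4i+2+g)<b$.
\item $x=8q'-1$ is an extra and $y$ is even. Then $8q'\le y\le 8q'+6$, so $y$ is in the same period as $x$, and the stretch is less than $b$.
\item Both are extras. Then $y=x+8$ and the stretch is exactly $b$.
\end{itemize}

\emph{Backbone.} Let $8q'+2g<8q''+2g''$ be two adjacent even positions. If $q''=q'$, the stretch is at most $5$. Otherwise $q''=q'+1$ and $g''\le g$; since the residues $0,1,4,5$ increase with $g$, the stretch is at most $b$. Now consider an extra $8\pi+3$, at residue $\varepsilon\in\{2,3\}$ of period $\pi$. Its neighbors to the right are $8\pi+4$ and $8\pi+6$ in the same period, and $8(\pi+1)$ and $8(\pi+1)+2$ at residues $0,1$ of period $\pi+1$; the stretch to the latter two is at most $b+1-2<b$. Its neighbors to the left are $8\pi$ and $8\pi+2$ in the same period, and $8(\pi-1)+4$ and $8(\pi-1)+6$ at residues $4,5$ of period $\pi-1$; the stretch to the latter two is at most $b+3-4<b$. Two backbone extras are never adjacent.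

\emph{End cliques.} Period $0$ contains the four first vertices of each strand: this is clear for the backbone; the filler has only its four slots with residues in $B_{\ell+1}$ there; and for counters it is Lemma~\ref{lem:zone} with $\pi=0\in R_0$ and $s_i^0=0$. So $Q_L$ occupies the $b+1$ slots $-1,\dots,b-1$. Period $J+1$ contains the four last vertices of each strand: backbone and filler are as before, and for counters, Lemma~\ref{lem:zone} with $\pi=J+1\in R_{r+1}$ and $s_i^{r+1}=S$ gives the positions $8(J+1+S)+0,2,4,6$, which are $2M_i-8,\dots,2M_i-2$. So $Q_R$ occupies the $b+1$ slots $(J+1)b,\dots,(J+2)b$. All stretches in the cliques are at most $b$.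

\emph{Remaining edges.} The vertices $e_L,e_L'$ are in slots $2,3$ and $(0,8)$ is in slot $b$. The vertex $(0,8J+6)$ is in slot $Jb+5$ and $e_R,e_R'$ are in slots $(J+1)b+2,(J+1)b+3$. These stretches are less than $b$.
\end{proof}

\section{Hardness}\label{sec:hard}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let first $\ell\ge2$. Apply Lemma~\ref{lem:mcc}. If it answers ``yes'', output a single vertex, which has treespan $1$, with $k=4\ell+11$. Otherwise construct $G$ from the MCC instance. It has $N=Jb+2k$ vertices, which is polynomial in $\ell$, $n$ and $r$, and it is computable in polynomial time. By Propositions~\ref{prop:sound} and \ref{prop:compl}, its treespan is at most $k=4\ell+11$ if and only if the MCC instance is a yes-instance. For $\ell=1$ the answer is yes if and only if the class is nonempty; output, with $k=15$, a single vertex or $K_{16}$, which has treespan $16$ by Example~\ref{ex:binary}.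

Since $k$ depends only on $\ell$, this is a parameterized reduction, and the remaining claims follow from the $W[1]$-hardness of Multicolored Clique.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Bodlaender, Groenland, Nederlof and Swennenhuis \cite{BGNS} prove that the following problem, \emph{Accepting NNCCM}, is XNLP-complete, and that XNLP-hard problems are $W[t]$-hard for all $t$. There are $\kappa$ counters with values in $\{0,\dots,n\}$, initially $0$, with $n$ given in unary, and a list of checks $(c_1,c_2,r_1,r_2)$. Before each check, counters may be increased arbitrarily. The machine rejects if at some check counter $c_1$ has value $r_1$ and counter $c_2$ has value $r_2$. The question is whether it can avoid rejection, and the parameter is $\kappa$.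

For $n\ge1$ this is MCC, except that checks with $c_1=c_2$ are allowed; the case $n=0$ is trivial. We remove such checks using one additional counter $d$, the same for all of them; this also makes the number of counters $\ell=\kappa+1\ge2$. A check with $c_1=c_2$ and $r_1\ne r_2$ never rejects and is deleted. A check with $c_1=c_2=c$ and $r_1=r_2=\rho$ is replaced by the $n+1$ consecutive checks $(c,\rho,d,v)$, $v=0,1,\dots,n$, now written in the format of MCC.

An accepting run of the original instance gives one of the new instance: keep $d$ at $0$ throughout, and all other counters fixed during the replacement checks. These are passed because counter $c$ does not have the value $\rho$. Conversely, take an accepting run of the new instance, and let $d(v)$ be the value of $d$ at the check $(c,\rho,d,v)$ of a replacement. Then $d(v)=v$ for some $v$. Otherwise $d(0)\ge1$, and inductively $d(v)\ge d(v-1)\ge v$ and $d(v)\ne v$ give $d(v)\ge v+1$, so $d(n)\ge n+1$, a contradiction. At the check with $d(v)=v$, counter $c$ does not have the value $\rho$; use the counter values of that moment for the original check. If no check remains, the instance is a trivial yes-instance.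

So MCC is XNLP-hard. This step and the construction of Section~\ref{sec:constr} need only scans of the list of checks and arithmetic on $O(\log N)$-bit numbers. They are logarithmic-space reductions, and the new parameter $k=4\ell+11$ is linear in $\kappa$. Hence $p$-Treespan is XNLP-hard, and $W[t]$-hard for every $t\ge1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
In this proof $n$ is the number of vertices of the Clique or Multicolored Clique instance. Under ETH, Clique has no algorithm with running time $f(\ell)n^{o(\ell)}$ \cite{CHKX}, where $\ell$ is the size of the clique sought. The same holds for Multicolored Clique, by the standard reduction that takes $\ell$ copies of the vertex set as classes and joins copies of adjacent vertices in different classes. The reduction of Theorem~\ref{thm:A} has $k=4\ell+11$ and output size $(\ell n)^{O(1)}$. So an algorithm for Treespan with running time $f(k)N^{o(k)}$ on graphs with $N$ vertices would solve Multicolored Clique in time $f'(\ell)n^{o(\ell)}$ for some function $f'$.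
\end{proof}

\section{An algorithm with matching exponent}\label{sec:alg}

We prove Theorem~\ref{thm:B}(3) by dynamic programming over the vertex sets $T_v$ of subtrees. The set $T_v$ may be assumed to be connected, and it is then determined by its at most $k$ outside neighbors and one of its vertices. The outside world needs to know only, for each outside neighbor $x$, how many nodes of $T_v$ are in $\mathrm{span}(x)$. Write $N(W)$ for the set of vertices outside $W$ with a neighbor in $W$. For $k\le0$ the answer is no, so let $k\ge1$.

We use the following operation. Let $T$ be a rooted tree on vertices of $G$, and let $K$ be a connected induced subgraph of $G$ whose vertices are nodes of $T$ and in which adjacent vertices are comparable in $T$. The \emph{restriction} of $T$ to $K$ is the ancestor order of $T$ restricted to $V(K)$. Two comparable vertices of $K$ have the same topmost ancestor-or-self in $K$; as $K$ is connected and adjacent vertices are comparable, all vertices of $K$ have the same one. So the restriction is a rooted tree, admissible for $K$, and its downward paths are those of $T$ intersected with $V(K)$.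

By restriction, the treespan of a component of $G$ is at most that of $G$. Conversely, trees for the components can be combined by attaching their roots below the root of one of them, without changing any span. So treespan is the maximum over the components, and we may assume that $G$ is connected.

For nonempty $W\subseteq V$ with $G[W]$ connected and $|N(W)|\le k$, and for $\beta:N(W)\to\{1,\dots,k-1\}$, define $\mathcal A(W,\beta)$ recursively: it is true if and only if there is $w\in W$ such that the vertex sets $W_1,\dots,W_m$ of the components of $G[W]-w$ satisfy $|N(W_s)|\le k$ and there are $\beta_s:N(W_s)\to\{1,\dots,k-1\}$ with all $\mathcal A(W_s,\beta_s)$ true and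
\begin{equation}\label{eq:rec}
\sum_s\beta_s(w)\le k-1,\qquad \sum_{s:\,x\in N(W_s)}\beta_s(x)\le\beta(x)-1\quad\text{for all }x\in N(W).
\end{equation}
Note that $w\in N(W_s)$ for all $s$, since $G[W]$ is connected, and $N(W_s)\subseteq N(W)\cup\{w\}$.

\begin{lemma}
Let $G$ be connected. The treespan of $G$ is at most $k$ if and only if $\mathcal A(V,\emptyset)$ is true.
\end{lemma}

\begin{proof}
We show by induction on $|W|$: if $\mathcal A(W,\beta)$ is true, there is a rooted tree on $W$, admissible for $G[W]$ and with spans of size at most $k$, such that for each $x\in N(W)$ the union of the paths from the root to the neighbors of $x$ in $W$ has at most $\beta(x)$ nodes. Make $w$ the root and attach to it the trees for the $W_s$. Every edge of $G[W]$ lies in some $G[W_s]$ or contains $w$, so the tree is admissible, and the spans of vertices other than $w$ do not change. By \eqref{eq:rec}, the span of $w$ has at most $1+\sum_s\beta_s(w)\le k$ nodes, and the union for $x$ has at most $1+\sum_s\beta_s(x)\le\beta(x)$ nodes, the last sum being over the $s$ with $x\in N(W_s)$. With $W=V$ and Lemma~\ref{lem:reform}, this is one direction.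

Conversely, let the treespan be at most $k$. Among the admissible trees with spans of size at most $k$ let $T$ minimize the sum of the depths of all vertices. We claim that $G[T_v]$ is connected for all $v$. For the root this holds since $G$ is connected. Suppose $c$ is a child of $j$ and $G[T_c]$ is disconnected. Remove $T_c$, and attach to $j$ the restrictions of $T$ to the components $K$ of $G[T_c]$. Edges inside $T_c$ lie inside one component; by Lemma~\ref{lem:local}(c), edges between $T_c$ and the rest have their other end in $\mathrm{anc}[j]$. So the new tree is admissible, and every vertex has the same neighbors among its descendants as before. The path from a vertex $u$ to such a neighbor $y$ changes only if $y$ is in some component $K$, and then $u\in\mathrm{anc}[j]$ or $u\in V(K)$. In both cases the new path arises from the old one by deleting the vertices of $T_c\setminus V(K)$. Thus the new spans are subsets of the old ones. In the same way, no depth grows, and the depths of the vertices in components not containing $c$ drop, since the path from the root to them no longer contains $c$. This contradicts the choice of $T$.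

For each $v$ and each $x\in N(T_v)$ put $\beta_v(x)=|\mathrm{span}(x)\cap T_v|$. By Lemma~\ref{lem:local}(c), $x$ is a proper ancestor of $v$; its span contains $v$ and, outside $T_v$, contains $x$, so $\beta_v(x)\in\{1,\dots,k-1\}$. Also $N(T_v)\subseteq X_{j}$ if $j$ is the parent of $v$, so $|N(T_v)|\le k$ by Lemma~\ref{lem:local}(b); for the root, $N(T_v)=\emptyset$. We show by induction from the leaves that $\mathcal A(T_v,\beta_v)$ is true, with $w=v$. The sets $T_c$, for the children $c$ of $v$, induce connected subgraphs, and there are no edges between different ones, so they are the vertex sets of the components of $G[T_v]-v$. Take $\beta_c$ for $T_c$. The conditions \eqref{eq:rec} hold: $\sum_c|\mathrm{span}(v)\cap T_c|=|\mathrm{span}(v)|-1\le k-1$; and for $x\in N(T_v)$, the set $\mathrm{span}(x)\cap T_v$ is the disjoint union of $\{v\}$ and of the sets $\mathrm{span}(x)\cap T_c$ for the children $c$ with $x\in N(T_c)$. At the root we obtain $\mathcal A(V,\emptyset)$.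
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
The set $W$ is determined by $N(W)$ and one of its vertices, since $G[W]$ is the component of $G-N(W)$ that contains this vertex. So there are at most $(n+1)^k\cdot n\cdot k^k$ pairs $(W,\beta)$. For each pair there are at most $n$ choices of $w$. Since $\beta_s(w)\ge1$ for every component, \eqref{eq:rec} fails if there are more than $k-1$ components; otherwise there are at most $k^{k(k-1)}$ choices of $(\beta_s)_s$. Evaluating all pairs in order of increasing $|W|$ takes time $k^{O(k^2)}n^{k+O(1)}$. By part (2), no algorithm has running time $f(k)n^{o(k)}$ under ETH.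
\end{proof}

\begin{thebibliography}{9}
\bibitem{BFH} Bodlaender, Fellows and Hallett ($W[t]$-hardness of $p$-Bandwidth).
\bibitem{BGNS} Bodlaender, Groenland, Nederlof and Swennenhuis, Parameterized Problems Complete for Nondeterministic FPT time and Logarithmic Space, FOCS 2021.
\bibitem{CHKX} Chen, Huang, Kanj and Xia, JCSS 2006.
\bibitem{CT} Computation of Treespan, \texttt{http://bora.uib.no/bitstream/handle/1956/6065/97406371.pdf?isAllowed=y\&sequence=1}, Open problem~6.
\bibitem{FHRV} Fellows, Hermelin, Rosamond and Vialette, 2009.
\bibitem{FHT} Fomin, Heggernes and Telle (treespan).
\bibitem{P} Pietrzak, 2003.
\end{thebibliography}
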